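\title{The Cinderella Game on Graphs:\\ Bucket Number versus Clique Number}

\begin{abstract}
In the Cinderella game on a graph, the Stepmother distributes one liter of water per round among buckets placed at the vertices, and Cinderella then empties the buckets of an independent set. The bucket number of the graph is the infimum of the capacities with which Cinderella can prevent an overflow forever, minus one. It has been conjectured that the bucket number always equals $1+\frac12+\dots+\frac1{\omega-1}$, where $\omega$ is the clique number. We disprove this. The difference can be arbitrarily large already for graphs of independence number at most $5$, and the supremum of the bucket numbers of graphs with clique number $\omega\ge 2$ has order exactly $(\ln\omega)^2$. The lower bounds come from complements of random graphs, the upper bound from a strategy that cuts the water into horizontal layers.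
\end{abstract}

\section{The game and the results}\label{sec:intro}

Let $G=(V,E)$ be a finite simple undirected graph with $V\neq\emptyset$. A \emph{clique} is a set of pairwise adjacent vertices and an \emph{independent set} is a set of pairwise nonadjacent vertices; their largest sizes are the clique number $\omega(G)$ and the independence number $\alpha(G)$. The chromatic number $\chi(G)$ is the least number of independent sets that cover $V$.

Every vertex of $G$ carries a bucket. All buckets have the same capacity $b$ and are empty at the start; the amount of water in a bucket is its \emph{level}. The game is played in rounds. In each round the Stepmother first distributes one liter, that is, she adds nonnegative amounts with sum $1$ to the buckets. Then Cinderella empties the buckets of an independent set of her choice, which may be empty. The Stepmother wins if some level ever exceeds $b$, and Cinderella wins if this never happens. Let $\operatorname{bucket}'(G)$ be the infimum of all $b$ with which Cinderella can win. The \emph{bucket number} of $G$ is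
\[
\operatorname{bucket}(G)=\operatorname{bucket}'(G)-1 .
\]
The Stepmother may pour her whole liter into one bucket, so Cinderella wins with capacity $b$ exactly when she can keep all levels at most $b-1$ after her own moves. Thus the bucket number measures how much water can be made to survive Cinderella's move.

If $G$ has no edges, nothing survives and $\operatorname{bucket}(G)=0$. If $G=K_2$ is a single edge, the Stepmother can equalize the two levels in every round, at $\frac12,\frac34,\frac78,\dots$, and one of the two buckets survives; so $\operatorname{bucket}(K_2)\ge1$. Conversely, if the levels are $x\le 1$ and $0$ before a pour, then the lower level after the pour is at most $(x+1)/2\le 1$, and Cinderella empties the fuller bucket; so $\operatorname{bucket}(K_2)=1$.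

Put $H_k=1+\frac12+\dots+\frac1k$ for $k\ge1$ and $H_0=0$. Let \textsc{Greedy} be the strategy in which Cinderella always empties an independent set that holds the largest total amount of water after the Stepmother's move, and let $\operatorname{g-bucket}(G)$ be the infimum of the capacities with which \textsc{Greedy} wins, minus $1$. A graph is \emph{perfect} if every induced subgraph has equal chromatic number and clique number. The following results are known.
\begin{itemize}
\item[(K1)] Every graph satisfies $\operatorname{bucket}(G)\ge H_{\omega(G)-1}$.
\item[(K2)] Every graph satisfies $\operatorname{g-bucket}(G)\le H_{\chi(G)-1}$.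
\item[(K3)] Every perfect graph satisfies $\operatorname{bucket}(G)=\operatorname{g-bucket}(G)=H_{\omega(G)-1}$.
\end{itemize}
Since \textsc{Greedy} is one of Cinderella's strategies, (K1) and (K2) place $\operatorname{bucket}(G)$ between $H_{\omega(G)-1}$ and $H_{\chi(G)-1}$, which settles every graph with $\chi=\omega$. A clique is where Cinderella is weakest, because she can empty only one of its buckets per round, and it is natural to guess that cliques are her only obstacle. This is the conjecture posed in \cite{slides}:
\begin{equation}\label{eq:conj}
\text{every graph $G$ satisfies }\ \operatorname{bucket}(G)=H_{\omega(G)-1}.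
\end{equation}
We show that \eqref{eq:conj} is false and determine the order of magnitude of
\[
B(\omega)=\sup\{\operatorname{bucket}(G):\omega(G)=\omega\}.
\]

\begin{theorem}\label{thm:five}
For every real number $C$ there is a graph $G$ with $\alpha(G)\le5$ and $\operatorname{bucket}(G)>H_{\omega(G)-1}+C$.
\end{theorem}

\begin{theorem}\label{thm:lower}
There is $\omega_0$ such that $B(\omega)\ge\frac1{50}(\ln\omega)^2$ for all $\omega\ge\omega_0$.
\end{theorem}

Since $H_{\omega-1}\le1+\ln\omega$, Theorem~\ref{thm:lower} shows that \eqref{eq:conj} fails for every sufficiently large clique number and that $B(\omega)/H_{\omega-1}\to\infty$.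

\begin{theorem}\label{thm:upper}
There is an absolute constant $C$ such that $\operatorname{bucket}(G)\le C(\ln\omega(G))^2$ for every graph $G$ with $\omega(G)\ge2$.
\end{theorem}

\begin{corollary}\label{cor:theta}
There are constants $c,C>0$ with $c(\ln\omega)^2\le B(\omega)\le C(\ln\omega)^2$ for all $\omega\ge2$.
\end{corollary}

\begin{proof}
The upper bound is Theorem~\ref{thm:upper}. In Theorem~\ref{thm:lower} we may take $\omega_0\ge 2$. For $2\le\omega<\omega_0$, (K1) gives $B(\omega)\ge H_{\omega-1}\ge1\ge(\ln\omega)^2/(\ln\omega_0)^2$. Take $c=\min\{1/50,(\ln\omega_0)^{-2}\}$.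
\end{proof}

So the bucket number is bounded in terms of the clique number alone, but the conjectured value is too small by a factor of order $\ln\omega$ in the worst case. We do not determine the constants, nor the smallest $\omega$ for which \eqref{eq:conj} fails. The proofs of the three theorems do not use (K1)--(K3).

\subsection*{Where the square comes from}
The following heuristic guides all three proofs. Suppose that $m$ buckets stand at a common level and that Cinderella can empty at most $a(m)$ of them per round. If the Stepmother keeps spreading her liter evenly over the survivors, then in one round their number drops by $a(m)$ and their level rises by $1/m$. Halving their number therefore raises the level by about $(\ln2)/a(m)$, and the final level is of order $\sum_j 1/a(2^j)$. In a clique $a=1$ and there are $\log_2\omega$ scales $j$, which gives order $\ln\omega$. In a graph with clique number $\omega$ there may be many more scales, but large sets contain large independent sets: $a(m)\ge\ln m/\ln(\omega+1)$ and $a(m)\ge\frac12m^{1/\omega}$ (Lemma~\ref{lem:f}). By the first bound scale $j$ contributes $O((\ln\omega)/j)$, by the second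 the scales beyond $j\approx\omega^2$ contribute $O(1)$ in total, and the sum is $O((\ln\omega)^2)$. Sections~\ref{sec:step}--\ref{sec:lower} show that the Stepmother attains this order on suitable graphs. Section~\ref{sec:upper} shows that Cinderella can hold her to it whatever she does.

\subsection*{Standard facts}
We use the following.
\begin{itemize}
\item \emph{Tur\'an's bound.} A graph on $N$ vertices with average degree at most $D$ has an independent set of size at least $N/(1+D)$.
\item \emph{The Erd\H{o}s--Szekeres bound.} A graph on at least $\binom{s+t-2}{s-1}$ vertices has a clique of size $s$ or an independent set of size $t$.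
\item $\ln k\le H_k\le1+\ln k$ for $k\ge1$; $\binom Nt\le(eN/t)^t$ for $t\ge 1$; $1-x\le e^{-x}$ for real $x$.
\item In the random graph $G(n,p)$ on $n$ vertices each pair is an edge with probability $p$, independently. A random variable with values in $\{0,1,2,\dots\}$ is nonzero with probability at most its expectation.
\end{itemize}

\section{Two strategies for the Stepmother}\label{sec:step}

We describe the Stepmother's strategies as if the buckets had unlimited capacity. If she can force a level of at least $\beta+1$ after one of her moves, then with any capacity $b<\beta+1$ an overflow occurs at that moment or earlier. Hence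
\begin{equation}\label{eq:force}
\text{if she can force a level $\ge\beta+1$ after one of her moves, then }\operatorname{bucket}(G)\ge\beta .
\end{equation}

\begin{lemma}[Clique finish]\label{lem:clique}
Suppose that at the start of a round all buckets of a clique of size $q\ge1$ have level at least $\ell$. Then the Stepmother can force a level of at least $\ell+H_q$ after one of her moves.
\end{lemma}

\begin{proof}
She keeps a set of retained buckets, initially the whole clique. When $i$ buckets are retained, she pours $1/i$ into each. Cinderella empties at most one of them, and if $i\ge 2$ the Stepmother retains $i-1$ buckets that were not emptied. After the pour with $i=1$ the last bucket has level at least $\ell+\frac1q+\dots+\frac12+1$.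
\end{proof}

\begin{example}\label{ex:K1}
Lemma~\ref{lem:clique} gives (K1). For $\omega=1$ there is nothing to prove. Let $K$ be a clique of size $\omega\ge2$, and define $x_0=0$ and $x_{t+1}=((\omega-1)x_t+1)/\omega$, so that $1-x_t=(1-1/\omega)^t$ decreases to $0$. Suppose that $\omega-1$ buckets of $K$ have level at least $x_t$. The Stepmother pours $x_{t+1}-x_t$ into each of them and $x_{t+1}$ into the remaining bucket of $K$, a total of $\omega x_{t+1}-(\omega-1)x_t=1$. After Cinderella's move $\omega-1$ buckets of $K$ have level at least $x_{t+1}$. A clique finish with $q=\omega-1$ after $t$ such rounds forces the level $x_t+H_{\omega-1}$, so $\operatorname{bucket}(G)\ge x_t-1+H_{\omega-1}$ for all $t$.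
\end{example}

The same even spreading works on any set of vertices, at a rate reduced by its independence number.

\begin{lemma}[Sieving]\label{lem:sieve}
Let $a,M\geq 1$ be integers. Suppose that at the start of a round all buckets of a set $S$ with $|S|\ge M$ have level at least $\ell$, and that every independent set contained in $S$ has at most $a$ elements. Then the Stepmother can reach the start of a round, the same or a later one, at which at least $M$ buckets of $S$ have level at least
\[
\ell+\frac1a\ln\frac{|S|}{M+2a}.
\]
\end{lemma}

\begin{proof}
Put $S_0=S$ and $s_i=|S_i|$. As long as $s_i\ge M+a$, she pours $1/s_i$ into each bucket of $S_i$. The set emptied by Cinderella meets $S_i$ in an independent subset of $S$, so in at most $a$ vertices. Let $S_{i+1}\subseteq S_i$ consist of exactly $s_i-a\ge M$ buckets that were not emptied. The process stops at an index $t$ with $M\le s_t<M+a$, and the buckets of $S_t$ have level at least $\ell+\sum_{i<t}1/s_i$.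

If $t=0$, then $|S|<M+a$, the logarithm in the statement is negative, and $S$ itself has the required property. If $t\ge1$, then $1/s_i\ge\frac1a\int_{s_i}^{s_i+a}du/u$, and the intervals $[s_i,s_i+a]$, $0\le i<t$, tile $[s_{t-1},s_0+a]$ because $s_i+a=s_{i-1}$. Hence
\[
\sum_{i<t}\frac1{s_i}\ \ge\ \frac1a\ln\frac{s_0+a}{s_{t-1}}\ \ge\ \frac1a\ln\frac{|S|}{M+2a},
\]
where we used $s_{t-1}=s_t+a<M+2a$.
\end{proof}

The idea of the disproof is to sieve first and to finish on a clique afterwards. Cinderella decides which buckets survive the sieve, so the plan is useful only if \emph{every} large set contains a large clique.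

\begin{proposition}\label{prop:combine}
Let $G$ have $n$ vertices and $\alpha(G)\le a$. Let $1\le m\le n$, and suppose that every set of $m$ vertices contains a clique of size $q\geq 1$. Then
\[
\operatorname{bucket}(G)\ge\frac1a\ln\frac n{m+2a}+H_q-1 .
\]
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:sieve} with $S=V$, $\ell=0$, $M=m$, then Lemma~\ref{lem:clique} to a clique of size $q$ among the $m$ buckets obtained, and then \eqref{eq:force}.
\end{proof}

\begin{example}\label{ex:C5}
Let $G=C_5$ be the cycle of length five, with $\omega=\alpha=2$. The Stepmother pours $\frac15$ into every bucket. Cinderella empties at most two. Three buckets remain at level $\frac15$, and two of them are adjacent because $\alpha=2$. The clique finish raises these two to $\frac7{10}$ and the survivor to $\frac{17}{10}$, whereas a clique finish from empty buckets reaches $H_2=\frac32$. The sieving round gained $\frac15$ and cost nothing, since a maximum clique was still available after it.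

Compare the disjoint union of $a$ cliques of size $\omega$. Cinderella answers each sieving round by emptying one retained bucket in each clique. When $aq$ buckets are left, they have level $\sum_{i=q+1}^{\omega}\frac1{ai}$ and contain cliques of size $q$ only. The final level is $\frac1a(H_\omega-H_q)+H_q\le H_\omega$, so sieving never improves on the plain clique finish.

The gain on $C_5$ is too small to contradict \eqref{eq:conj}, which predicts $\operatorname{bucket}'(C_5)=1+H_1=2>\frac{17}{10}$. An unbounded gain requires the same robustness of cliques with $n/m\to\infty$.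
\end{example}

\section{Counterexamples with independence number at most five}\label{sec:five}

We look for graphs with bounded $\alpha$ in which every set of $m$ vertices, with $m$ much smaller than $n$, contains a clique nearly as large as $\omega$. Let $G=\overline F$ be the complement of a graph $F$, so that cliques of $G$ are independent sets of $F$ and independent sets of $G$ are cliques of $F$. If $F=G(n,p)$ is sparse, it has no large cliques. Its independent sets have size $O(p^{-1}\ln n)$, and a set of $p^{-1}\ln n$ vertices has average degree only $O(\ln n)$, so by Tur\'an's bound it contains an independent set of size of order $p^{-1}$. The clique finish thus loses $O(\ln\ln n)$ against $\ln\omega(G)$, while for $p=n^{-1/2}$ the sieve gains a constant multiple of $\ln n$.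

The bound on independent sets of $F$ is needed twice, so we state it separately.

\begin{lemma}\label{lem:alpha}
Let $F=G(n,p)$ with $0<p<1$, and let $s=\lceil2p^{-1}\ln n\rceil+1$. Then $\alpha(F)\le s-1$ with probability at least $1-(e/s)^s$.
\end{lemma}

\begin{proof}
Since $p(s-1)/2\ge\ln n$, the expected number of independent sets of size $s$ is
\[
\binom ns(1-p)^{s(s-1)/2}\le\Big(\frac{en}s\,e^{-p(s-1)/2}\Big)^s\le\Big(\frac es\Big)^s.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:five}]
Let $p=n^{-1/2}$, $F=G(n,p)$, $G=\overline F$ and $m=\lceil\sqrt n\ln n\rceil$; then $\ln n\le mp\le\ln n+1$, and $m\le n$ for large $n$. Each of the following three properties holds with probability tending to $1$ as $n\to\infty$.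

\emph{(i) $\alpha(G)\le5$.} The expected number of copies of $K_6$ in $F$ is at most $n^6p^{15}=n^{-3/2}$. (The same estimate for $K_5$ gives only $n^5p^{10}=1$.)

\emph{(ii) $\omega(G)\le2\sqrt n\ln n+1$.} This is Lemma~\ref{lem:alpha}, since $\omega(G)=\alpha(F)$.

\emph{(iii) Every set of $m$ vertices spans fewer than $4m^2p$ edges of $F$.} Let $K=\lceil4m^2p\rceil$, so that $K\ge4m\ln n$. If (iii) fails, then some $K$ pairs inside some $m$-set are all edges of $F$. There are at most $n^m$ such sets and fewer than $m^2/2$ pairs in each, so the probability is at most
\[
n^m\Big(\frac{em^2}{2K}\Big)^Kp^K\le n^m\Big(\frac e8\Big)^K\le\exp\big(m\ln n\,(1-4\ln(8/e))\big),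
\]
which tends to $0$ because $8/e>e$ gives $4\ln(8/e)>4$.

Fix a large $n$ and an $F$ with all three properties. By (iii), every $m$-set has average degree below $8mp\le8\ln n+8$ in $F$. By Tur\'an's bound it contains an independent set of $F$, that is, a clique of $G$, of size at least
\[
\frac{\sqrt n\ln n}{9+8\ln n}\ge\frac{\sqrt n}{17}\qquad(\ln n\ge1).
\]
Proposition~\ref{prop:combine} with $a=5$ and $q=\lceil\sqrt n/17\rceil$, together with $m+10\le\sqrt n\ln n+11\le\sqrt n\,(\ln n+11)$, gives
\[
\operatorname{bucket}(G)\ge\frac15\ln\frac{\sqrt n}{\ln n+11}+\ln\frac{\sqrt n}{17}-1 .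
\]
By (ii), $H_{\omega(G)-1}\le1+\ln\omega(G)\le1+\ln\sqrt n+\ln(2\ln n+1)$. Subtracting,
\[
\operatorname{bucket}(G)-H_{\omega(G)-1}\ge\frac1{10}\ln n-\frac15\ln(\ln n+11)-\ln\big(17(2\ln n+1)\big)-2 ,
\]
and the right side tends to infinity.
\end{proof}

\begin{remark}\label{rem:bounded}
With bounded independence number one cannot gain more than a constant factor over \eqref{eq:conj}. If $\alpha(G)\le a$ and $\omega(G)=\omega$, the Erd\H{o}s--Szekeres bound gives $n<\binom{\omega+a}{a}=\prod_{i=1}^a\frac{\omega+i}i\le(\omega+1)^a$, and then (K2) gives $\operatorname{bucket}(G)\le H_{n-1}\le1+a\ln(\omega+1)$.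
\end{remark}

\section{Graphs with bucket number of order $(\ln\omega)^2$}\label{sec:lower}

By Remark~\ref{rem:bounded} we now need graphs with many more vertices and large $\alpha$. A single sieve is then slow, since it gains at rate $1/\alpha(G)$. The remedy is to sieve in stages and to use that smaller sets have smaller independence number.

Let $k$ be a large integer and $F=G(n,1/k)$. In a fixed set of $M\le k^{r/2}$ vertices the expected number of copies of $K_{r+1}$ is at most $M^{r+1}k^{-r(r+1)/2}\le1$, so one expects independence number about $r$ in $G=\overline F$. Sieving from $k^{r/2}$ down to $k^{r/4}$ buckets then gains about $\frac1r\cdot\frac r4\ln k=\frac14\ln k$, the same amount for every $r$, and afterwards the situation repeats with $r/2$ in place of $r$. With $n\approx e^k$ the first stage can have $r\approx2k/\ln k$, so there are about $\log_2k$ stages, while $\omega(G)\approx2k\ln n$ remains polynomial in $k$.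

The difficulty is that Cinderella chooses the survivors, and she can arrange that they contain large cliques of $F$. We therefore show that every set of $k^{r/2}$ vertices has a subset without $K_{r+1}$ that is smaller by only a factor polynomial in $k$. This costs $O(\ln k)$ in the logarithm, which is small against $\frac r4\ln k$ once $r$ exceeds a constant. Put
\[
n=\lceil e^k\rceil,\qquad L=\lfloor\log_2(2k/\ln k)\rfloor,\qquad M_r=\lfloor k^{r/2}\rfloor\quad\text{for } r=2^i,\ 5\le i\le L .
\]
The choice of $L$ ensures $M_r\le k^{k/\ln k}=e^k\le n$ and $r\le2k$.

\begin{lemma}\label{lem:graph}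
For every sufficiently large $k$ there is a graph $G$ on $n$ vertices with the following properties.
\begin{itemize}
\item[(a)] $\omega(G)\le3k^2$.
\item[(b)] For each $r=2^i$ with $6\le i\le L$, every set $T$ of $M_r$ vertices has a subset $T'$ with $|T'|\ge M_r/(5kr^2)$ in which every independent set of $G$ has at most $r$ elements.
\end{itemize}
\end{lemma}

\begin{proof}
Let $p=1/k$, $F=G(n,p)$, $G=\overline F$.

(a) Let $s=\lceil2k\ln n\rceil+1$. By Lemma~\ref{lem:alpha}, $\omega(G)\le\lceil2k\ln n\rceil$ except with probability $(e/s)^s$. Since $\ln n\le\ln(e^k+1)\le k+e^{-k}$, we have $\lceil2k\ln n\rceil\le2k^2+2\le3k^2$.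

(b) Fix $r$ and write $M=M_r$. We cannot bound the number of copies of $K_{r+1}$ in all $M$-sets by a union bound directly, because overlapping copies are strongly correlated. For copies that are pairwise edge-disjoint the probability is a product. Let $\mathcal B_r$ be the event that some $M$-set contains $2kM$ pairwise edge-disjoint copies of $K_{r+1}$ in $F$; a number of order $kM$ is needed to beat the $n^M\le e^{(k+1)M}$ choices of the set. An $M$-set has at most $M^{r+1}$ subsets of size $r+1$, so
\[
\Pr(\mathcal B_r)\le n^M\binom{M^{r+1}}{2kM}p^{2kM\binom{r+1}2}\le n^M\Big(\frac{eM^rp^{r(r+1)/2}}{2k}\Big)^{2kM}.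
\]
Here $e/(2k)\le1$ and $M^rp^{r(r+1)/2}\le k^{r^2/2-r(r+1)/2}=k^{-r/2}$. Hence
\[
\Pr(\mathcal B_r)\le\exp\big(M(k+1)-Mkr\ln k\big)\le e^{-k},
\]
because $kr\ln k\ge3k\ge2k+1$.

Suppose that $\mathcal B_r$ does not occur, and let $|T|=M$. Take a maximal family of pairwise edge-disjoint copies of $K_{r+1}$ in $F[T]$; it has fewer than $2kM$ members. Let $E_0$ be the set of their edges. Then $|E_0|\le2kM\binom{r+1}2\le2kMr^2$, so the graph $(T,E_0)$ has average degree at most $4kr^2$. By Tur\'an's bound it has an independent set $T'$ of size at least $M/(1+4kr^2)\ge M/(5kr^2)$. A copy of $K_{r+1}$ in $F[T']$ would, by maximality, share an edge with a member of the family; this edge would lie in $E_0$ and have both ends in $T'$, which is impossible. So $F[T']$ has no clique of size $r+1$, that is, $G$ has no independent set of size $r+1$ inside $T'$.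

There are at most $\log_2(2k)$ values of $r$, so (a) or (b) fails with probability at most $(e/s)^s+\log_2(2k)\,e^{-k}$, which is less than $1$ for large $k$.
\end{proof}

\begin{proposition}\label{prop:stages}
For every sufficiently large $k$, the graph $G$ of Lemma~\ref{lem:graph} satisfies $\operatorname{bucket}(G)\ge\frac18(\ln k)^2$.
\end{proposition}

\begin{proof}
The Stepmother plays stages $r=2^L,2^{L-1},\dots,2^6$ in this order. At the start of stage $r$ at least $M_r$ buckets have level at least $\ell$, for some $\ell$; for the first stage this holds with $\ell=0$ because $M_r\le n$. She chooses $M_r$ of them as $T$, takes $T'\subseteq T$ from Lemma~\ref{lem:graph}(b), and applies Lemma~\ref{lem:sieve} with $S=T'$, $a=r$, $M=M_{r/2}$. From $64\le r\le2k$ and $M_r\ge\frac12k^{r/2}$ we get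
\[
|T'|\ge\frac{k^{r/2}}{10kr^2}\ge\frac{k^{r/2}}{40k^3},\qquad M_{r/2}+2r\le k^{r/4}+4k\le2k^{r/4}.
\]
For $k\ge80$ it follows that
\[
\frac{|T'|}{M_{r/2}+2r}\ge\frac{k^{r/4-3}}{80}\ge k^{r/4-4}\ge 1 .
\]
In particular $M_{r/2}\le|T'|$, as Lemma~\ref{lem:sieve} requires, and the level rises by at least $(\frac14-\frac4r)\ln k\ge\frac3{16}\ln k$; this is where $r\ge64$ is used. At the end of the stage at least $M_{r/2}$ buckets carry the new level, so the next stage can begin.

Since $L\ge\log_2(2k/\ln k)-1$, the number of stages is $L-5\ge\log_2(k/\ln k)-5$, and this is at least $\frac12\log_2k$ as soon as $\sqrt k\ge32\ln k$. After the last stage at least $M_{32}\ge1$ buckets have level at least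
\[
\frac3{16}\ln k\cdot\frac{\ln k}{2\ln2}=\frac3{32\ln2}(\ln k)^2\ge\frac18(\ln k)^2 ,
\]
since $4\ln2\le3$. The Stepmother pours one more liter into such a bucket, and \eqref{eq:force} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Given a large $\omega$, let $k=\lfloor\sqrt{\omega/3}\rfloor$, let $G$ be as in Lemma~\ref{lem:graph}, and let $G^+$ be the disjoint union of $G$ and $K_\omega$. As $\omega(G)\le3k^2\le\omega$, we have $\omega(G^+)=\omega$. An independent set of $G^+$ meets $G$ in an independent set of $G$, so the Stepmother can play the strategy of Proposition~\ref{prop:stages} inside $G$. For large $\omega$ we have $k\ge\omega^{2/5}$, and therefore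
\[
B(\omega)\ge\operatorname{bucket}(G^+)\ge\tfrac18(\ln k)^2\ge\tfrac18\big(\tfrac25\ln\omega\big)^2=\tfrac1{50}(\ln\omega)^2.\qedhere
\]
\end{proof}

\section{A strategy for Cinderella}\label{sec:upper}

Throughout this section $G$ has $n$ vertices and clique number $\omega\ge2$, and $x^+=\max\{x,0\}$. We prove Theorem~\ref{thm:upper}. Cinderella's aim is to maintain a profile of the kind that the heuristic in Section~\ref{sec:intro} predicts: thresholds $\ell_0>\ell_1>\dots>\ell_J=0$ such that only $O(2^j)$ buckets rise above $\ell_j$, with gaps comparable to the reciprocal of the size of an independent set that she can find among $2^j$ vertices.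

\subsection{Independent sets in sets of given size}
For an integer $m\ge1$ let $f(m)$ be the largest integer $a\ge1$ with $\binom{\omega+a-1}\omega\le m$. The value $a=1$ is admissible, and part (b) of the next lemma shows that a largest $a$ exists. The clique number enters the proof only through $f$.

\begin{lemma}\label{lem:f}
Let $m\ge1$.
\begin{itemize}
\item[(a)] Every set of at least $m$ vertices contains an independent set of size $f(m)$.
\item[(b)] $1\le f(m)\le m$.
\item[(c)] $f(m)\ge\ln m/\ln(\omega+1)$.
\item[(d)] $f(m)\ge\frac12m^{1/\omega}$.
\end{itemize}
\end{lemma}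

\begin{proof}
(a) Apply the Erd\H{o}s--Szekeres bound with $s=\omega+1$ and $t=f(m)$; there is no clique of size $\omega+1$.

(b), (d) Write $\binom{\omega+a-1}\omega=\prod_{i=1}^\omega\frac{a-1+i}i$. The first factor is $a$, and each factor lies in $[1,a]$ because $ai-(a-1+i)=(a-1)(i-1)\ge0$. So $a\le\binom{\omega+a-1}\omega\le a^\omega$. The left inequality gives (b). The right one shows that $a=\lfloor m^{1/\omega}\rfloor$ is admissible, and $\lfloor x\rfloor\ge x/2$ for $x\ge1$.

(c) Write $\binom{\omega+a-1}{\omega}=\prod_{i=1}^{a-1}\frac{\omega+i}i\le(\omega+1)^{a-1}$. Hence $a=\lfloor\ln m/\ln(\omega+1)\rfloor+1$ is admissible.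
\end{proof}

\subsection{Balancing several quantities}
Cinderella has to look after many scales $j$ but can attend to only one per round. The next lemma says that if she always reduces the largest of $N$ quantities by a fixed amount, all of them stay $O(\ln N)$. For $Q=(Q_j)\in[0,\infty)^N$ let $\Phi(Q)=\sum_j(e^{Q_j/4}-1)$. All terms are nonnegative, so
\begin{equation}\label{eq:phi}
\Phi(Q)\le(e-1)N\quad\text{implies}\quad Q_j\le4\ln\big(1+(e-1)N\big)\ \text{ for all } j.
\end{equation}

\begin{lemma}[Balancing]\label{lem:balance}
Let $Q,Q',Q''\in[0,\infty)^N$. Suppose that $Q'_j\le Q_j+\delta_j$ with $\delta_j\ge0$ and $\sum_j\delta_j\le2$, that $Q''_j\le Q'_j$ for all $j$, and that $Q''_{j^*}\le(Q'_{j^*}-4)^+$ for an index $j^*$ at which $Q'_j$ is largest. If $\Phi(Q)\le(e-1)N$, then $\Phi(Q'')\le(e-1)N$.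
\end{lemma}

\begin{proof}
If $Q'_{j^*}<4$, then every term of $\Phi(Q'')$ is less than $e-1$. Let $Q'_{j^*}\ge4$ and put $E=e^{Q'_{j^*}/4}$. From $Q_j\ge Q'_j-\delta_j$ and $1-e^{-x}\le x$ we get
\[
\Phi(Q')-\Phi(Q)\le\sum_je^{Q'_j/4}\big(1-e^{-\delta_j/4}\big)\le E\sum_j\frac{\delta_j}4\le\frac E2 .
\]
From $Q'$ to $Q''$ no term increases, and the term $j^*$ drops by at least $E(1-e^{-1})>E/2$. Hence $\Phi(Q'')\le\Phi(Q)$.
\end{proof}

\begin{example}\label{ex:KN}
Let $G=K_N$ and let Cinderella empty a fullest bucket. Take for $Q,Q',Q''$ the levels before the pour, after the pour, and after her move. Lemma~\ref{lem:balance} and \eqref{eq:phi} give $\operatorname{bucket}(K_N)\le4\ln(1+(e-1)N)$, which has the order of $H_{N-1}$. Below, the role of the buckets is played by layers of water, and two liters are allowed because the lemma is applied every second round.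
\end{example}

Balancing all $J\approx\log_2n$ scales would cost $\ln J\approx\ln\ln n$, which is not bounded in terms of $\omega$. We therefore balance only the first $O(\omega^2)$ scales, at a cost of $O(\ln\omega)$. At the remaining scales Lemma~\ref{lem:f}(d) provides independent sets so large that rare visits on a fixed schedule suffice. A fixed schedule would not do for the first scales: visiting each of them once in $\omega^2$ rounds would require gaps larger by a factor of order $\omega^2$.

\subsection{Layers}
Let
\[
J_0=4\omega^2,\qquad\Lambda=2+4\ln\big(1+(e-1)(J_0+1)\big),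
\]
and fix an integer $J\ge J_0$ with $2^J\ge n$. For $k\ge1$ let $U_k$ be the least power of two with $U_k\ge2k^2$, and let $T_k=2U_k$; then $T_k<8k^2$. Define the thicknesses
\[
\Delta_j=\max\Big\{\frac{32}{f(2^{j-1})},\ \frac\Lambda{2^j}\Big\}\quad(1\le j\le J_0),\qquad\Delta_{J_0+k}=\frac{8T_k}{f(2^{J_0+k-1})}\quad(1\le k\le J-J_0),
\]
and the thresholds $\ell_j=\sum_{i=j+1}^J\Delta_i$, so that $\ell_J=0$ and $\ell_{j-1}=\ell_j+\Delta_j$. Layer $j\ge1$ is the water between the heights $\ell_j$ and $\ell_{j-1}$, and layer $0$ is the water above $\ell_0$; see Figure~\ref{fig:layers}. A bucket of level $x$ holds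
\[
h_j(x)=\min\{(x-\ell_j)^+,\Delta_j\}\quad(1\le j\le J),\qquad h_0(x)=(x-\ell_0)^+
\]
in these layers, and $\sum_{j=0}^Jh_j(x)=x$ for $x\ge0$. Layers $0,\dots,J_0$ are \emph{near} (to the top) and the others are \emph{far}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.9,yscale=0.85]
\foreach \x/\y in {0/0.7,1/1.3,2/2.7,3/0.4,4/1.8,5/3.8,6/2.0}
  \fill[gray!25] (\x,0) rectangle (\x+0.6,\y);
\foreach \x/\y in {1/1.3,2/2.2,4/1.8,5/2.2,6/2.0}
  \fill[gray!80] (\x,1.2) rectangle (\x+0.6,\y);
\draw (-0.3,0) -- (6.9,0) node[right] {$\ell_J=0$};
\draw (-0.3,1.2) -- (6.9,1.2) node[right] {$\ell_j$};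
\draw (-0.3,2.2) -- (6.9,2.2) node[right] {$\ell_{j-1}$};
\draw (-0.3,3.2) -- (6.9,3.2) node[right] {$\ell_0$};
\draw[<->] (-0.5,1.2) -- (-0.5,2.2) node[midway,left] {$\Delta_j$};
\end{tikzpicture}
\caption{The water in seven buckets, cut by horizontal thresholds that are numbered from the top (schematic). The dark part is layer $j$, of total amount $P_j$. Five buckets rise above $\ell_j$ and form $A_j$; two of them fill the layer completely. The second bucket holds less than $\Delta_j/8$ in layer $j$; the other four form $W_j$.}
\label{fig:layers}
\end{figure}

For a state $(x_v)_{v\in V}$ of the levels, define the mass and the excess of layer $j$ by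
\[
P_j=\sum_vh_j(x_v),\qquad Q_j=(P_j-2^j\Delta_j)^+\quad(j\ge1),\qquad Q_0=(P_0-16)^+ .
\]
A mass up to $2^j\Delta_j$ fills the layer in at most $2^j$ buckets and is tolerated; Cinderella acts only on the excess. The functions $h_j$ are nondecreasing and add up to the identity, so
\begin{equation}\label{eq:moves}
\begin{array}{l}\text{a pour raises each $P_j$ by some $\delta_j\ge0$ with $\sum_j\delta_j=1$, and $Q_j$ by at most $\delta_j$;}\\ \text{a move of Cinderella raises no $P_j$ and no $Q_j$.}\end{array}
\end{equation}
Finally let $A_j=\{v:x_v>\ell_j\}$ for $j\ge0$ and $W_j=\{v:h_j(x_v)\ge\Delta_j/8\}$ for $j\ge1$.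

\subsection{The strategy}
To \emph{serve} layer $j$ means the following. If $Q_j=0$, do nothing. If $j=0$ and $Q_0>0$, empty a fullest bucket. If $j\ge1$ and $Q_j>0$, empty an independent subset of $W_j$ of size $f(2^{j-1})$ provided that $|W_j|\ge2^{j-1}$, which is possible by Lemma~\ref{lem:f}(a), and do nothing otherwise.

The far layers need time slots that do not collide.

\begin{lemma}\label{lem:schedule}
There are pairwise disjoint sets $R_1,R_2,\dots$ of integers such that $R_k$ is a residue class modulo $U_k$.
\end{lemma}

\begin{proof}
We have $\sum_k1/U_k\le\frac12\sum_kk^{-2}<\frac12\big(1+\sum_{k\ge2}\frac1{k(k-1)}\big)=1$. Choose $R_1,R_2,\dots$ in this order. For $i<k$ the power of two $U_i$ divides $U_k$, so $R_i$ is a union of $U_k/U_i$ residue classes modulo $U_k$. Together $R_1,\dots,R_{k-1}$ occupy $\sum_{i<k}U_k/U_i<U_k$ classes, and $R_k$ is any free one.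
\end{proof}

Number the rounds $1,2,\dots$. \emph{In an odd round Cinderella serves a near layer whose excess $Q_j$, after the Stepmother's move, is largest among the near layers. In round $2i$ she serves layer $J_0+k$ if $i\in R_k$ for some $k\le J-J_0$, and does nothing otherwise.} Thus layer $J_0+k$ is served exactly every $T_k=2U_k$ rounds, and for the first time in a round at most $T_k$.

\subsection{The invariant}
Call a state \emph{controlled} if $Q_j\le\Lambda$ for all near $j$ and $Q_{J_0+k}\le T_k$ for $1\le k\le J-J_0$. Put $s_j=4$ for near $j$ and $s_{J_0+k}=T_k$. A service removes much water only if the mass of the layer is not spread thinly over very many buckets. The next lemma derives this from the control of the layer \emph{below}, which limits the number of buckets that reach layer $j$ at all.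

\begin{lemma}\label{lem:effective}
In a controlled state the following hold.
\begin{itemize}
\item[(a)] $|A_j|\le2^{j+2}$ for $0\le j\le J$.
\item[(b)] Serving layer $j$ changes $Q_j$ to a value at most $(Q_j-s_j)^+$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) First, $Q_j\le2^j\Delta_j$ for $1\le j\le J$. For near $j$ this holds because $2^j\Delta_j\ge\Lambda$, which is the purpose of the second term in $\Delta_j$. For $j=J_0+k$, Lemma~\ref{lem:f}(b) gives $2^j\Delta_j\ge2^j\cdot8T_k/2^{j-1}=16T_k$. Hence $P_j\le2^j\Delta_j+Q_j\le2^{j+1}\Delta_j$. A bucket of level at least $\ell_{j-1}$ contributes $\Delta_j$ to $P_j$, so $|A_{j-1}|\le2^{j+1}$ for $1\le j\le J$. This is (a) for $0\le j<J$, and $|A_J|\le n\le2^J$.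

(b) If $Q_j=0$, use \eqref{eq:moves}. Let $Q_j>0$; it suffices to show that $P_j$ drops by at least $s_j$. For $j=0$, the mass $P_0>16$ lies in $|A_0|\le4$ buckets, so a fullest bucket has $h_0>4$. For $j\ge1$ we have $P_j>2^j\Delta_j$, and only buckets in $A_j$ contribute. Those outside $W_j$ contribute at most $2^{j+2}\Delta_j/8=2^{j-1}\Delta_j$ by (a). So $W_j$ carries more than $2^{j-1}\Delta_j$, at most $\Delta_j$ per bucket, and $|W_j|>2^{j-1}$. Cinderella empties $f(2^{j-1})$ buckets of $W_j$, and $P_j$ drops by at least $f(2^{j-1})\Delta_j/8$. By the definition of $\Delta_j$ this is at least $4$ for near $j$ and equal to $T_k$ for $j=J_0+k$.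
\end{proof}

\begin{proposition}\label{prop:invariant}
If Cinderella follows the strategy, the state after every move of the Stepmother is controlled.
\end{proposition}

\begin{proof}
We use induction on the round $t$. Suppose that the states after the pours in all rounds before $t$ were controlled, so that Lemma~\ref{lem:effective}(b) applies to all services in these rounds. Consider the state after the pour in round $t$. The initial state, in which all $Q_j$ vanish, is regarded as the end of round $0$.

\emph{Far layers.} Let $t'<t$ be the last round in which layer $J_0+k$ was served, or $t'=0$ if there is none. In both cases $t-t'\le T_k$. At the end of round $t'$ we have $Q_{J_0+k}=0$: if $t'\geq 1$, the excess was at most $T_k=s_{J_0+k}$ before the service. Since then $t-t'$ liters were poured, so $Q_{J_0+k}\le T_k$ by \eqref{eq:moves}.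

\emph{Near layers.} Let $N=J_0+1$ and apply $\Phi$ to the vector $(Q_0,\dots,Q_{J_0})$. We claim that $\Phi\le(e-1)N$ at the end of round $0$ and of every odd round before $t$. At the end of round $0$ we have $\Phi=0$. For an odd round $u<t$, let $Q$ be the vector at the end of the preceding odd round (of round $0$ if $u=1$), $Q'$ the vector after the pour in round $u$, and $Q''$ the vector at the end of round $u$. At most two liters were poured between $Q$ and $Q'$, so \eqref{eq:moves} and Lemma~\ref{lem:effective}(b) give the hypotheses of Lemma~\ref{lem:balance}, and the claim follows by induction on $u$. Now let $t'<t$ be the last odd round, or $t'=0$ if $t=1$. At the end of round $t'$ each near $Q_j$ is at most $\Lambda-2$ by \eqref{eq:phi}, and $t-t'\le2$. So $Q_j\le\Lambda$ after the pour in round $t$.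
\end{proof}

\subsection{The total height}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
In a controlled state every level satisfies $x_v\le\ell_0+h_0(x_v)\le\ell_0+P_0\le\ell_0+16+\Lambda$. By Proposition~\ref{prop:invariant}, Cinderella wins with $b=\ell_0+16+\Lambda$. It remains to bound $\ell_0=\sum_{j=1}^J\Delta_j$ independently of $n$.

\emph{Near layers.} Let $D=\log_2(\omega+1)$. Lemma~\ref{lem:f} gives $f(1)=1$ and $f(2^i)\ge i/D$ for $i\ge1$. Bounding the maximum in $\Delta_j$ by the sum,
\[
\sum_{j=1}^{J_0}\Delta_j\le32\sum_{i=0}^{J_0-1}\frac1{f(2^i)}+\Lambda\sum_{j\ge1}2^{-j}\le32\big(1+DH_{J_0}\big)+\Lambda\le32\big(1+D(1+\ln J_0)\big)+\Lambda .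
\]
The product $D\ln J_0$ is the term of order $(\ln\omega)^2$.

\emph{Far layers.} Let $z=2^{-1/\omega}$. By Lemma~\ref{lem:f}(d), $1/f(2^i)\le2z^i$. With $T_k<8k^2$, $z^{-1}\le2$ and $z^{J_0}=2^{-4\omega}=16^{-\omega}$ we obtain
\[
\sum_{k=1}^{J-J_0}\Delta_{J_0+k}\le\sum_{k\ge1}128\,k^2z^{J_0+k-1}\le256\cdot16^{-\omega}\sum_{k\ge1}k^2z^k .
\]
Now $\sum_kk^2z^k\le\sum_kk(k+1)z^k=2z/(1-z)^3$. The function $1-2^{-x}$ is concave on $[0,1]$ with values $0$ and $\frac12$ at the ends, so $1-2^{-x}\ge x/2$ there, and $1-z\ge1/(2\omega)$. Hence $\sum_kk^2z^k\le16\omega^3$, and the far layers have total thickness at most $4096\,\omega^316^{-\omega}$. This expression equals $256$ at $\omega=1$ and decreases in $\omega$, because $(1+1/\omega)^3\le8<16$. So it is at most $256$. The choice $J_0=4\omega^2$ makes $z^{J_0}$ small enough to absorb the factor $\omega^3$, while $\ln J_0$ remains $O(\ln\omega)$.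

\emph{Conclusion.} Adding up,
\[
\operatorname{bucket}(G)\le32\big(1+D(1+\ln(4\omega^2))\big)+2\Lambda+272 .
\]
For $\omega\ge2$ we have $\omega+1\le\omega^2$, $4\omega^2\le\omega^4$ and $1+(e-1)(4\omega^2+1)\le 8\omega^2+3\le9\omega^2\le\omega^6$. Therefore $D\le2\ln\omega/\ln2$, $\ln(4\omega^2)\le4\ln\omega$ and $\Lambda\le2+24\ln\omega$. The right side is thus at most a polynomial of degree two in $\ln\omega$ with absolute coefficients, and since $\ln\omega\ge\ln2$ it is at most $C(\ln\omega)^2$ for an absolute constant $C$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}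
\emph{The Cinderella game on holes and anti-holes.}\\
\texttt{https://kam.mff.cuni.cz/conferences/wg2011/files/slides/bucketgame.pdf}

\end{thebibliography}
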